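# Prime factors of subset sums: $P(s(A))\gg |A|^{3/2}\log|A|$

## 1. Subset sums of sets whose elements are at most exponentially large

Take a finite set $A$ of positive integers, form all its subset sums, and multiply them together. Which primes must appear in the product?

**Definitions.** For a non-empty finite set $A$ of positive integers, $S(A)$ is the set of all positive integers $\sum_{a\in A}\epsilon_a a$ with $\epsilon_a\in\{0,1\}$, and $s(A)=\prod_{m\in S(A)}m$. For an integer $m>1$, $P(m)$ is its greatest prime factor. For $m\ge 1$, $\omega(m)$ is the number of distinct primes dividing $m$. As usual $\pi(x)$ is the number of primes up to $x$, and $p_m$ is the $m$-th prime.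

For $A=\{1,2\}$ the sums are $1,2,3$ and $s(A)=6$. For $A=\{1,2,3\}$ they are $1,\dots,6$, so $s(A)=720$ and $P(s(A))=5$. More generally, for $A=\{1,\dots,N\}$ we have $S(A)=\{1,\dots,N(N+1)/2\}$. Indeed, by induction the sums avoiding $N$ fill $1,\dots,N(N-1)/2$, and those using $N$ fill $N,\dots,N(N+1)/2$. Since $N\le N(N-1)/2+1$, there is no hole. So here
$$P(s(A))\le \tfrac{N(N+1)}2,\qquad \omega(s(A))=\pi\big(\tfrac{N(N+1)}2\big)\sim\frac{N^2}{4\log N}.$$

What holds for every $A$? If $m\le|A|$, take $m$ elements and their partial sums $a_1,\ a_1+a_2,\ \dots,\ a_1+\dots+a_m$. Either one of these is $0$ modulo $m$, or two agree modulo $m$, and then their difference is a positive subset sum divisible by $m$. So every prime $p\le|A|$ divides $s(A)$. Thus $\omega(s(A))\ge\pi(|A|)$, and the prime number theorem gives $P(s(A))>(1-\epsilon)|A|$ for $|A|$ large in terms of $\epsilon$. The conjecture, from "On prime factors of subset sums", is that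
$$\frac{P(s(A))}{|A|}\to\infty\qquad\text{as }|A|\to\infty,$$
uniformly over all $A$: for every $M>0$ there is $T$ such that $|A|>T$ implies $P(s(A))>M|A|$.

The sensible first attempt is to fix a prime $p$ a little larger than $N=|A|$ and to show that it divides some subset sum. This cannot work. Let $Q$ be the product of all primes in $(N,MN]$ and let
$$A=\{1+tQ:\ 0\le t\le N-1\}.$$
For a prime $p\mid Q$, a sum of $h$ elements is $\equiv h\pmod p$ with $1\le h\le N<p$, so it is not $0$. All primes in $(N,MN]$ are missed at once. The example has a price, however: every difference of two elements is divisible by $Q$, so the elements are large. This suggests an easy case, in which large elements are forbidden.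

Fix notation for the whole lecture: $N=|A|$, $a^*=\max A$, $B=A\setminus\{a^*\}$, $n=N-1=|B|\ge2$. Let $\mathcal S$ be the set of primes dividing $s(A)$ and $s=|\mathcal S|=\omega(s(A))$. Let $X_1=b-b'$ with $b,b'$ independent and uniform on $B$, and put
$$\kappa_p^{(1)}(f)=\Pr\big(p^f\mid X_1\ \big|\ X_1\ne0\big).$$
In the example, $\kappa_p^{(1)}(1)=1$ for each $p\mid Q$. The next lemma says that any missed prime of moderate size divides differences unusually often; for comparison, a random integer is divisible by $p$ with probability $1/p$. It uses two theorems about $\mathbb Z/p$, for $p$ prime.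

* **Cauchy–Davenport.** For non-empty $D,D'\subset\mathbb Z/p$, $|D+D'|\ge\min(p,|D|+|D'|-1)$. By induction, $|D_1+\dots+D_m|\ge\min\big(p,1+\sum_i(|D_i|-1)\big)$.
* **Dias da Silva–Hamidoune** (Bull. London Math. Soc. 26, 1994). If $D\subset\mathbb Z/p$, $|D|=r$ and $0\le h\le r$, the sums of $h$ distinct elements of $D$ take at least $\min(p,hr-h^2+1)$ values. For example, if $D=\{0,1,2,3\}\subset\mathbb Z/7$ and $h=2$, the sums are $1,\dots,5$, and the bound is $8-4+1=5$.

**Lemma 1.** If $p\notin\mathcal S$ is prime and $n\le p\le n^2/32$, then $\kappa_p^{(1)}(1)\ge \dfrac{n}{64p}$.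

*Proof.* **Step 1: many distinct residues would produce the residue $0$.** This step turns "$p$ is missed" into a bound on how spread out $B$ is modulo $p$. Let $n_c$ be the number of elements of $B$ in the class $c$ mod $p$, and $r_i=\#\{c:n_c\ge i\}$ for $i\ge1$. Then $\sum_i r_i=\sum_c n_c=n$. Number the elements in each class and let $D_i$ consist of the $i$-th elements of all classes having at least $i$ elements. The sets $D_i$ (for $r_i\ge1$) partition $B$, and $D_i$ has $r_i$ elements in distinct classes.

Take $h=\lfloor r_i/2\rfloor$ in the Dias da Silva–Hamidoune theorem. Since $h(r_i-h)=\lfloor r_i^2/4\rfloor$, the sums of exactly $\lfloor r_i/2\rfloor$ distinct elements of $D_i$ occupy at least $\min(p,\lfloor r_i^2/4\rfloor+1)$ classes. By Cauchy–Davenport, the sums that use exactly $\lfloor r_i/2\rfloor$ elements of each $D_i$ occupy at least $\min\big(p,1+\sum_i\lfloor r_i^2/4\rfloor\big)$ classes. These are subset sums of $B$, because the $D_i$ are disjoint.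

If $\sum_i\lfloor r_i^2/4\rfloor\ge p-1$, all classes occur, and in particular the class $0$. The subset producing it is non-empty, since some $r_i\ge2$. So $p$ divides an element of $S(B)\subset S(A)$, which contradicts $p\notin\mathcal S$. Therefore $\sum_i\lfloor r_i^2/4\rfloor<p$.

**Step 2: half of $B$ sits at height above $I$.** The purpose is to convert the bound on squares into a statement about crowded classes. Let $I=\lfloor n^2/(32p)\rfloor$. From $n\le p\le n^2/32$ we get $1\le I\le n/32\le p$. Since $r^2\le4\lfloor r^2/4\rfloor+1$ for integers $r$,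
$$\sum_{i\le I}r_i^2\le 4p+I\le 8p .$$
By Cauchy–Schwarz, $\sum_{i\le I}r_i\le\sqrt{8pI}\le\sqrt{n^2/4}=n/2$. Hence $\sum_{i>I}r_i\ge n/2$.

**Step 3: count congruent pairs.** This step converts height into coincidences. The number of ordered pairs of distinct elements $b,b'\in B$ with $b\equiv b'\pmod p$ is
$$\sum_c n_c(n_c-1)=\sum_c\sum_{i=1}^{n_c}2(i-1)=\sum_i2(i-1)r_i\ge 2I\sum_{i>I}r_i\ge In .$$
So $\Pr(p\mid X_1,\ X_1\ne0)\ge In/n^2=I/n$, and dividing by $\Pr(X_1\neq 0)\le1$ only helps. Finally $I\ge n^2/(64p)$, because $\lfloor x\rfloor\ge x/2$ for $x\ge1$. So $\kappa_p^{(1)}(1)\ge n/(64p)$. $\square$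

Now weigh the differences. For a non-zero integer $x$,
$$\log|x|=\sum_p\log p\sum_{f\ge1}1[p^f\mid x].\tag{1}$$
Average (1) over $x=X_1$ conditioned on $X_1\ne0$. Since $|X_1|\le a^*$,
$$\sum_p\log p\sum_{f\ge1}\kappa^{(1)}_p(f)\le\log a^* .\tag{2}$$

Next, bound from below the contribution of the missed primes. Put $Y=n^2/32$ and suppose that
$$s\le\frac{Y}{6\log Y}.\tag{3}$$
By the prime number theorem $(Y/2,Y]$ contains at least $Y/(3\log Y)$ primes for $n$ large, so at least $Y/(6\log Y)$ of them are outside $\mathcal S$. For $n\ge64$ these satisfy $p>n^2/64\ge n$, so Lemma 1 applies. Since $\log p/p\ge\log Y/Y$ for $e\le p\le Y$,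
$$\sum_{p\notin\mathcal S}\log p\ \kappa_p^{(1)}(1)\ \ge\ \frac{Y}{6\log Y}\cdot\frac n{64}\cdot\frac{\log Y}{Y}=\frac n{384}.\tag{4}$$

**Proposition 2 (the easy case).** For $n$ large, if $\log a^*<n/384$ then $\omega(s(A))>\dfrac{Y}{6\log Y}$ with $Y=n^2/32$.

*Proof.* If (3) held, then (4) and (2) would give $n/384\le\log a^*$. $\square$

With Rosser's bound $p_m>m\log m$, this gives $P(s(A))\gg N^2$ for such sets.

## 2. Arbitrarily large elements, and the theorems

What changes in general? Nothing in Lemma 1 or in (4) used the size of $A$. But (2) has $\log a^*$ on the right, and $\log a^*$ may exceed $n$ by any factor. A difference $x$ of elements of $A$ then has ample room for all the missed primes, and there is no contradiction. The easy argument already fails for $A=\{1,2,4,\dots,2^{N-1}\}$, where $\log a^*=n\log2$, although there $S(A)=\{1,\dots,2^N-1\}$ contains everything one could want.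

Here is what will be proved. For $k\ge1$ let $J_k(A)$ be the number of $(a_1,\dots,a_k,a_1',\dots,a_k')\in A^{2k}$ with $a_1+\dots+a_k=a_1'+\dots+a_k'$. So $J_1(A)=|A|$, and $J_2(A)$ is the additive energy. For $A=\{1,2,3\}$ the sums of two elements $2,3,4,5,6$ have $1,2,3,2,1$ representations, so $J_2(A)=1+4+9+4+1=19$. For $\{1,2,4\}$ the sums $2,3,4,5,6,8$ have $1,2,1,2,2,1$ representations, and $J_2=15$.

**Theorem 3.** For every $k\ge1$ there are effectively computable $c_k>0$, $N_k$ such that every set $A$ of $N\ge N_k$ positive integers satisfies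
$$\omega(s(A))\ \ge\ c_k\min\Big\{\frac{N^2}{\log N},\ \frac{N^{2k+1/2}}{J_k(A)}\Big\}.$$

**Theorem 4.** There are effective $c>0$, $N_0$ such that for every set $A$ of $N\ge N_0$ positive integers
$$\omega(s(A))\ge cN^{3/2},\qquad P(s(A))\ge cN^{3/2}\log N .$$
In particular $P(s(A))/|A|\to\infty$ as $|A|\to\infty$: the conjecture holds.

**Corollary 5.** If $J_k(A)\le N^{2k-3/2}\log N$ for some fixed $k$ (for $k=2$: additive energy at most $N^{5/2}\log N$), then $\omega(s(A))\ge c_kN^2/\log N$ and $P(s(A))\ge c_k'N^2$ for $N\ge N_k$.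

The example $\{1,\dots,N\}$ of Section 1 shows that the exponent $3/2$ in Theorem 4 cannot be replaced by anything larger than $2$. The argument does not determine the optimal exponent.

On a first pass, read everything below with $k=1$. This already gives Theorem 4.

## 3. Differences weighed against a random subset sum of the same size

Look again at the example $A=\{1+tQ\}$. A difference of two elements spends almost all of its size on primes dividing $Q$, none of which lies in $\mathcal S$. A subset sum that contains $\max A$ is at least as large as any such difference, but it is coprime to $Q$, so all of its size must come from primes in $\mathcal S$. This gives a way to cancel the unknown quantity $\log a^*$: compare a random difference with a random subset sum containing $a^*$. If, at each prime of $\mathcal S$, the subset sum is on average hardly more divisible than the difference, then the difference has essentially no room left for the missed primes, and (4) is contradicted, however large $a^*$ is.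

Fix $k\ge1$. "For $n$ large" means $n\ge n_0(k)$ with effective $n_0(k)$.

**The subset sum.** Let $u=a^*+\sum_{b\in B}\varepsilon_b b$ with $\varepsilon_b$ independent and uniform on $\{0,1\}$. Always $u\in S(A)$, $u\ge a^*$, and all prime factors of $u$ lie in $\mathcal S$.

**The differences.** For $\ell\in\{1,k\}$ let $X_\ell=\sum_{i=1}^\ell(b_i-b_i')$ with all $b_i,b_i'$ independent and uniform on $B$. Then $|X_\ell|\le\ell a^*$. Put $E_\ell=\Pr(X_\ell=0)$, so that $E_k=J_k(B)/n^{2k}$. We have
$$n^{-\ell}\le E_\ell\le\frac1n .$$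
The lower bound is the event $b_i=b_i'$ for all $i$. For the upper bound, fix all variables except $b_1$; at most one value of $b_1$ makes $X_\ell$ vanish. Put
$$\kappa_p^{(\ell)}(f)=\Pr\big(p^f\mid X_\ell\ \big|\ X_\ell\ne0\big),\qquad \kappa_p(f)=\tfrac12\big(\kappa_p^{(1)}(f)+\kappa_p^{(k)}(f)\big).$$
The two halves have different jobs: $\ell=1$ is the one in Lemma 1, and $\ell=k$ will bring in $E_k$, which can be much smaller than $E_1=1/n$.

Averaging (1) over $X_1$ and over $X_k$, each conditioned to be non-zero, and taking half the sum,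
$$\sum_p\log p\sum_{f\ge1}\kappa_p(f)\le\log a^*+\log k.\tag{5}$$
Let $\mathcal G$ be any event of positive probability. Since $u\ge a^*$ always, averaging (1) over $u$ gives
$$\log a^*\le\mathbb E[\log u\mid\mathcal G]=\sum_{p\in\mathcal S}\log p\sum_{f\ge1}\Pr(p^f\mid u\mid\mathcal G),\tag{6}$$
where $\Pr(p^f\mid u\mid\mathcal G)$ is the probability of $p^f\mid u$ given $\mathcal G$. All these sums are finite, because $u$ and $X_\ell$ are bounded. Move the part of (5) with $p\in\mathcal S$ to the right and insert (6):
$$\sum_{p\notin\mathcal S}\log p\sum_{f\ge1}\kappa_p(f)\ \le\ \log k+\sum_{p\in\mathcal S}\log p\sum_{f\ge1}\Big(\Pr(p^f\mid u\mid\mathcal G)-\kappa_p(f)\Big).\tag{7}$$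
The quantity $\log a^*$ has disappeared. Under (3), the left side is at least $n/768$, by (4) and $\kappa_p(1)\ge\frac12\kappa_p^{(1)}(1)$. The goal is to bound the right side by $O(\log n)$.

## 4. Deep prime powers and the role of conditioning

The natural wish is to take no conditioning and to show that $\sum_f\big(\Pr(p^f\mid u)-\kappa_p(f)\big)$ is at most $O(1/p)$ for each $p\in\mathcal S$. This is false.

Let $B=\{1,\dots,n\}$. The sum $\sum\varepsilon_b b$ has variance $\frac14\sum b^2=\frac{n(n+1)(2n+1)}{24}\le\frac{n^3}4$. By Chebyshev it lies within $n^{3/2}$ of its mean with probability at least $\frac34$, and that interval contains at most $2n^{3/2}+1\le3n^{3/2}$ integers. So some $m$ has $\Pr(\sum\varepsilon_bb=m)\ge\frac1{4n^{3/2}}$. Choose a prime $p$ and an exponent $g$ with $p^g>m+n$, and put $a^*=p^g-m$. Then $u=p^g$ with probability at least $\frac1{4n^{3/2}}$, so $\Pr(p^f\mid u)\ge\frac1{4n^{3/2}}$ for every $f\le g$. On the other side, $|X_\ell|\le kn$ gives $\kappa_p(f)=0$ once $p^f>kn$. Hence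
$$\sum_{f\ge1}\big(\Pr(p^f\mid u)-\kappa_p(f)\big)\ge\frac{g}{4n^{3/2}}-\frac{\log(kn)}{\log p},$$
which tends to infinity with $g$ while $n,k,p$ stay fixed. An event of small probability carries an unbounded valuation.

The way out is that (7) is allowed to condition on any $\mathcal G$, because $u\ge a^*$ holds with certainty. So for each $p\in\mathcal S$ we shall forbid divisibility of $u$ by the powers $p^f$ that occur only with a tiny probability. There are $s$ primes to treat, and the forbidden events must have total probability well below $1$. If each has probability of order $n^{-1/2}E_k$, there is room for about $n^{1/2}/E_k$ primes. For $k=1$, $E_1=1/n$, this is $n^{3/2}$, which is where the exponent in Theorem 4 comes from. What is missing is the bound for $\Pr(p^f\mid u)$ that separates the tiny probabilities from those matched by $\kappa_p(f)$.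

## 5. Anticoncentration of $u$ modulo prime powers

Fix the constants
$$\beta=\frac1{20k},\qquad\gamma=\frac1{400k},\qquad C=3\cdot4^k\gamma^{-1/2},$$
so that $2\pi^2\gamma<\beta$ and $2\pi^2\gamma\le\frac12$ (note $2\pi^2<20$).

**Definition.** For a prime $p$, $j_p$ is the largest $j\ge0$ such that at least $(1-\beta)n$ elements of $B$ are divisible by $p^j$. It exists: $j=0$ qualifies, and the elements of $B$ are positive, so a large $j$ does not. For instance, if $B=\{3,6,\dots,3n\}$ then $j_3=1$, since at most a third of the elements are divisible by $9$; and $j_2=0$, since at most half are even.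

**Lemma 6.** For $n$ large, every prime $p$ and every $f>j=j_p$,
$$\Pr(p^f\mid u)\ \le\ Cn^{-1/2}\big(E_k+\kappa_p^{(k)}(f)\big)+p^{-(f-j)}.\tag{8}$$

Two examples show why such terms appear when $k=1$. If $n$ is even, all $b\equiv1$ and $a^*\equiv-n/2$ modulo $p^f>n$, then $\kappa_p^{(1)}(f)=1$ and $\Pr(p^f\mid u)=2^{-n}\binom{n}{n/2}\ge(2n)^{-1/2}$, so a term $n^{-1/2}\kappa$ is needed. (The inequality $\binom{2m}m\ge4^m/(2\sqrt m)$ holds for $m=1$. It passes from $m$ to $m+1$ because $2m+1\ge2\sqrt{m(m+1)}$.) The example of Section 4 has probability at least $\frac14n^{-3/2}=\frac14n^{-1/2}E_1$ with $\kappa_p^{(1)}(f)=0$ and $f$ as large as we like, so a term $n^{-1/2}E_1$ is needed.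

The proof is Fourier analysis on $\mathbb Z/q$, $q=p^f$, plus one theorem on sumsets.

**Kneser's theorem.** Let $T$ be a finite non-empty subset of an abelian group, $h\ge1$, $hT=T+\dots+T$ ($h$ summands), and let $H=\{g:g+hT=hT\}$ be the stabilizer of $hT$. Then $|hT|\ge h|T+H|-(h-1)|H|$.

In $\mathbb Z/10$ with $T=\{0,1\}$ and $h<9$, $hT=\{0,\dots,h\}$ has trivial stabilizer and the bound is $2h-(h-1)=h+1$. In $\mathbb Z/4$ with $T=\{0,2\}$, $h=2$, we have $2T=H=T$ and the bound is $4-2=2$: inside a subgroup nothing grows. Subgroups are the only obstruction to growth, and $j_p$ is designed to bound them.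

*Proof of Lemma 6.* Write $e(\theta)=e^{2\pi i\theta}$, let $\|\theta\|$ be the distance from $\theta$ to the nearest integer, and for $t\in\mathbb Z/q$ put
$$Q(t)=\sum_{b\in B}\Big\|\frac{tb}q\Big\|^2 .$$

**Step 1: pass from the probability to the function $Q$.** This step reduces the lemma to counting small values of $Q$. Since $1[q\mid m]=\frac1q\sum_te(tm/q)$ and the $\varepsilon_b$ are independent,
$$\Pr(q\mid u)=\frac1q\sum_te\Big(\frac{ta^*}q\Big)\prod_{b}\frac{1+e(tb/q)}2\le\frac1q\sum_t\prod_b\Big|\cos\frac{\pi tb}q\Big| .$$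
From $|\sin\pi\theta|\ge2\|\theta\|$ we get $|\cos\pi\theta|\le(1-4\|\theta\|^2)^{1/2}\le e^{-2\|\theta\|^2}$. So
$$\Pr(q\mid u)\le\frac1q\sum_te^{-2Q(t)} .\tag{9}$$
Let $T(r)=\{t\in\mathbb Z/q:Q(t)\le r\}$, which contains $0$ for $r\ge 0$. As $\|\theta+\theta'\|\le\|\theta\|+\|\theta'\|$, Minkowski's inequality gives $\sqrt{Q(t+t')}\le\sqrt{Q(t)}+\sqrt{Q(t')}$. Therefore
$$hT(r)\subset T(h^2r)\qquad(h\ge1).\tag{10}$$

**Step 2: the large level set $T(\gamma n)$ is controlled by $X_k$.** This is where the differences enter. Let $\hat\nu(t)=\frac1n\sum_be(tb/q)$. For $t\in T(\gamma n)$, using $|\sin\pi\theta|\le\pi\|\theta\|$,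
$$1-\mathrm{Re}\,\hat\nu(t)=\frac2n\sum_b\sin^2\frac{\pi tb}q\le\frac{2\pi^2Q(t)}n\le2\pi^2\gamma\le\frac12,$$
so $|\hat\nu(t)|\ge\frac12$. Put $\lambda=\Pr(q\mid X_k)$. Since $\mathbb E\,e(tX_k/q)=\hat\nu(t)^k\,\overline{\hat\nu(t)}^{\,k}=|\hat\nu(t)|^{2k}$, orthogonality gives
$$\lambda=\frac1q\sum_t|\hat\nu(t)|^{2k}\ge4^{-k}\frac{|T(\gamma n)|}q,\qquad\text{that is}\qquad\frac{|T(\gamma n)|}q\le4^k\lambda .\tag{11}$$

**Step 3: a subgroup $H\subset T(\gamma n)$ has $|H|\le p^j$.** This bounds the obstruction in Kneser's theorem. Let $|H|=p^i$, so $H=\{t:p^{f-i}\mid t\}$. If $i=0$ there is nothing to prove. Let $i\ge1$. For $t=p^{f-i}t'$ we have $tb/q=t'b/p^i$. If $p^i\nmid b$, then $b/p^i$ in lowest terms has denominator $p^l$ with $l\ge1$, so as $t$ runs over $H$, $tb/q$ is uniform modulo $1$ on the multiples of $1/p^l$. On these, the average of $\sin^2(\pi\,\cdot)=\frac12-\frac12\cos(2\pi\,\cdot)$ is $\frac12$, since the cosines average to $0$. As $\|\theta\|\ge|\sin\pi\theta|/\pi$, the average of $Q$ over $H$ is at least $\#\{b:p^i\nmid b\}/(2\pi^2)$.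 It is also at most $\gamma n$, since $H\subset T(\gamma n)$. So
$$\#\{b\in B:p^i\nmid b\}\le2\pi^2\gamma n\le\beta n ,$$
that is, at least $(1-\beta)n$ elements of $B$ are divisible by $p^i$. By the definition of $j=j_p$, $i\le j$.

**Step 4: small level sets are smaller by a square root.** This gives the factor $n^{-1/2}$: many copies of $T(r)$ fit, by addition, into $T(\gamma n)$. Let $0<r\le\gamma n$ and $h=\lfloor\sqrt{\gamma n/r}\rfloor\ge1$. By (10), $hT(r)\subset T(h^2r)\subset T(\gamma n)$. Let $H$ be the stabilizer of $hT(r)$. Since $0\in hT(r)$, we have $H\subset hT(r)\subset T(\gamma n)$, so $|H|\le p^j$ by Step 3. Kneser's theorem gives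
$$|T(\gamma n)|\ge|hT(r)|\ge h|T(r)|-(h-1)|H|\ge h|T(r)|-(h-1)p^j .$$
Divide by $hq$, and use $\frac1h\le2\sqrt{r/(\gamma n)}$ (as $\lfloor x\rfloor\ge x/2$ for $x\ge1$) together with (11):
$$\frac{|T(r)|}q\le\frac1h\cdot\frac{|T(\gamma n)|}q+p^{j-f}\le2\sqrt{\frac r{\gamma n}}\;4^k\lambda+p^{-(f-j)}\qquad(0<r\le\gamma n).\tag{12}$$

**Step 5: integrate over the levels.** This assembles (9) and (12). Since $e^{-2Q}=\int_Q^\infty2e^{-2r}\,dr$,
$$\frac1q\sum_te^{-2Q(t)}=\int_0^\infty2e^{-2r}\,\frac{|T(r)|}q\,dr .$$
Use (12) for $r\le\gamma n$ and $|T(r)|\le q$ for $r>\gamma n$. As $\int_0^\infty2e^{-2r}\sqrt r\,dr=\Gamma(3/2)/\sqrt2<1$,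
$$\Pr(q\mid u)\le2\cdot4^k(\gamma n)^{-1/2}\lambda+p^{-(f-j)}+e^{-2\gamma n}.$$
Now $\lambda\ge\Pr(X_k=0)=E_k\ge n^{-k}$, so for $n$ large (depending only on $k$) $e^{-2\gamma n}\le4^k(\gamma n)^{-1/2}\lambda$. The first and third terms together are at most $Cn^{-1/2}\lambda$. Finally $\lambda=E_k+(1-E_k)\kappa_p^{(k)}(f)\le E_k+\kappa_p^{(k)}(f)$. $\square$

## 6. The valuation of $u$ at the primes of $\mathcal S$

Suppose that
$$s\le\frac{n^{1/2}}{8CE_k}.\tag{13}$$

**Lemma 7.** For $n$ large, if (13) holds, there is an event $\mathcal G$ with $\Pr(\mathcal G)\ge\frac34$ such that for every $p\in\mathcal S$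
$$\sum_{f\ge1}\Big(\Pr(p^f\mid u\mid\mathcal G)-\kappa_p(f)\Big)\le\frac3{p-1}.$$

*Proof.* **Step 1: choose $\mathcal G$.** The aim is to forbid the deep powers. For $p\in\mathcal S$ let $f_p$ be the least $f>j_p$ with $\Pr(p^f\mid u)\le2Cn^{-1/2}E_k$. It exists, since $\Pr(p^f\mid u)=0$ for $f$ large. Let $\mathcal G$ be the event that $p^{f_p}\nmid u$ for all $p\in\mathcal S$. By the union bound and (13), its complement has probability at most $s\cdot2Cn^{-1/2}E_k\le\frac14$. So conditioning on $\mathcal G$ multiplies any probability by at most $\frac43$.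

We compare term by term for a fixed $p\in\mathcal S$, in three ranges of $f$.

**Step 2: $f\le j_p$, the powers dividing most of $B$.** Here the term is shown to be at most $0$. If $p^f$ divides every $b\in B$, then $p^f$ always divides $X_1$ and $X_k$, so $\kappa_p(f)=1$ and the term is $\le0$. Otherwise $p^f\nmid b_0$ for some $b_0\in B$. Fix all $\varepsilon_b$ with $b\ne b_0$. The two possible values of $u$ differ by $b_0$, so at most one is divisible by $p^f$. Thus $\Pr(p^f\mid u)\le\frac12$ and $\Pr(p^f\mid u\mid\mathcal G)\le\frac23$. On the other hand, a uniform element of $B$ is divisible by $p^{j_p}$, hence by $p^f$, with probability at least $1-\beta$. So for $\ell\in\{1,k\}$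
$$\Pr(p^f\mid X_\ell)\ge(1-\beta)^{2\ell}\ge(1-\beta)^{2k}\ge1-2k\beta=0.9 ,$$
$$\kappa_p^{(\ell)}(f)=\frac{\Pr(p^f\mid X_\ell)-E_\ell}{1-E_\ell}\ge\frac{0.9-E_\ell}{1-E_\ell}\ge0.9-\frac1n\ge0.8\qquad(n\ge10).$$
Hence $\kappa_p(f)\ge0.8>\frac23$, and the term is $\le0$.

**Step 3: $j_p<f<f_p$, where Lemma 6 is used.** By the choice of $f_p$, in this range $\Pr(p^f\mid u)>2Cn^{-1/2}E_k$, that is, $Cn^{-1/2}E_k<\frac12\Pr(p^f\mid u)$. So the term $E_k$ in (8) can be absorbed in the left side:
$$\Pr(p^f\mid u)\le2Cn^{-1/2}\kappa_p^{(k)}(f)+2p^{-(f-j_p)} .$$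
Multiply by $\frac43$. For $n$ large $\frac83Cn^{-1/2}\le\frac12$, so
$$\Pr(p^f\mid u\mid\mathcal G)\le\tfrac12\kappa_p^{(k)}(f)+3p^{-(f-j_p)}\le\kappa_p(f)+3p^{-(f-j_p)} .$$

**Step 4: $f\ge f_p$, the forbidden powers.** On $\mathcal G$ we have $p^{f_p}\nmid u$, so $\Pr(p^f\mid u\mid\mathcal G)=0$ and the term is $\le0$.

**Step 5: sum.** Adding the three ranges, the total is at most $\sum_{f>j_p}3p^{-(f-j_p)}=\frac3{p-1}$. $\square$

**The right side of (7).** Assume (13) and $s\le n^2$, and use $\mathcal G$ from Lemma 7. We need $\sum_{p\in\mathcal S}\frac{\log p}{p-1}$. The function $\frac{\log x}{x-1}$ is decreasing for $x>1$, because its derivative has the sign of $1-\frac1x-\log x<0$. The $i$-th smallest element of $\mathcal S$ is at least $p_i$. So the sum is at most that over the first $s$ primes, all of which are at most $p_{n^2}\le n^4$ for $n$ large, by the prime number theorem. Since $\frac{\log p}{p-1}=\frac{\log p}p+\frac{\log p}{p(p-1)}$ and $\sum_p\frac{\log p}{p(p-1)}$ converges, Mertens' theorem $\sum_{p\le x}\frac{\log p}p=\log x+O(1)$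 bounds it by $4\log n+O(1)\le5\log n$ for $n$ large. Therefore
$$\text{right side of (7)}\ \le\ \log k+3\cdot5\log n=\log k+15\log n .\tag{14}$$

## 7. The contradiction and the proofs of Theorems 3 and 4

*Proof of Theorem 3.* Suppose that both (3) and (13) hold. For $n$ large (3) implies $s\le n^2$, so (14) applies. By $\kappa_p(1)\ge\frac12\kappa_p^{(1)}(1)$ and (4), the left side of (7) is at least $\frac12\cdot\frac n{384}=\frac n{768}$. So (7) gives
$$\frac n{768}\le\log k+15\log n ,$$
which is false for $n$ large. Hence for $n\ge n_0(k)$ at least one of (3), (13) fails: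
$$\omega(s(A))=s>\min\Big\{\frac Y{6\log Y},\ \frac{n^{1/2}}{8CE_k}\Big\},\qquad Y=\frac{n^2}{32}.$$
It remains to write this in terms of $N=n+1$. We have $n\ge N/2$, so $Y\ge N^2/128$, and $\log Y\le2\log N$. Thus $\frac Y{6\log Y}\ge\frac{N^2}{1536\log N}$. Since $E_k=J_k(B)/n^{2k}\le J_k(A)/n^{2k}$,
$$\frac{n^{1/2}}{8CE_k}\ge\frac{n^{2k+1/2}}{8C\,J_k(A)}\ge\frac{1}{8C\,2^{2k+1/2}}\cdot\frac{N^{2k+1/2}}{J_k(A)} .$$
The constants are explicit, and the thresholds come from explicit inequalities and from effective forms of the prime number theorem and Mertens' theorem. So $c_k$ and $N_k$ are effectively computable. $\square$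

*Proof of Theorem 4.* Take $k=1$ in Theorem 3. As $J_1(A)=N$, the second term of the minimum is $N^{5/2}/N=N^{3/2}$, and $N^2/\log N\ge N^{3/2}$ for $N$ large. So $\omega(s(A))\ge cN^{3/2}$ with $c=c_1$. A number with $\omega$ distinct prime factors has one that is at least $p_\omega$. By Rosser's bound $p_m>m\log m$,
$$P(s(A))\ge p_{\omega(s(A))}\ge cN^{3/2}\log\big(cN^{3/2}\big)\ge cN^{3/2}\log N$$
as soon as $cN^{1/2}\ge1$. For the conjecture: given $M>0$, choose $T\ge N_0$, $T\ge2$, with $c\,T^{1/2}\log T>M$. Then $|A|>T$ implies $P(s(A))\ge c|A|^{1/2}\log|A|\cdot|A|>M|A|$. $\square$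

*Proof of Corollary 5.* If $J_k(A)\le N^{2k-3/2}\log N$, then $N^{2k+1/2}/J_k(A)\ge N^2/\log N$, and Theorem 3 gives $\omega(s(A))\ge c_kN^2/\log N$. For $N$ large (enlarge $N_k$ if necessary) $\log\big(c_kN^2/\log N\big)\ge\log N$, so Rosser's bound gives $P(s(A))\ge\frac{c_kN^2}{\log N}\cdot\log N=c_kN^2$, which is the claim with $c_k'=c_k$. $\square$
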